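# Square-complementary graphs with prescribed clique number and chromatic number

## Squco graphs exist for all pairs $2\le\omega\le\chi$

All graphs are finite, simple, undirected, and have at least one vertex. The square $G^2$ of a graph $G$ has the same vertices, and two distinct vertices are adjacent in $G^2$ exactly when their distance in $G$ is at most two. A graph $G$ is *square-complementary*, or *squco*, if $G^2\cong\overline G$. We write $\chi$ for the chromatic number and $\omega$ for the clique number. Here are the results of the talk.

**Theorem 1.** For every $k$ there is a triangle-free squco graph $G$ with $\chi(G)\ge k$.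

**Theorem 2.** For every finite graph $H$ there is a squco graph $G$ that contains $H$ as an induced subgraph and satisfies
$$\chi(G)=\max(2,\chi(H)),\qquad \omega(G)=\max(2,\omega(H)).$$

**Corollary 3.** Every finite graph is an induced subgraph of a squco graph. The pairs $(\omega(G),\chi(G))$ realised by squco graphs $G\neq K_1$ are exactly the integer pairs $(a,b)$ with $2\le a\le b$.

The question behind these statements comes from "Graphs Whose Complement And" (as printed: GRAPHS WHOSE COMPLEMENT AND, http://rutcor.rutgers.edu/pub/rrr/reports2013/03_2013.pdf): is there a constant $c$ such that every squco graph satisfies $\chi(G)\le c$? Theorem 1 answers it. There is no such constant, even if we only look at triangle-free squco graphs. Theorem 2 says more. The squco condition puts no restriction on which induced subgraphs can occur, and we can accommodate any given $H$ without raising $\chi$ or $\omega$ above what $H$ itself forces, apart from the trivial value $2$.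

Two textbook facts will be used throughout. A *homomorphism* $G\to K$ is a map of vertices that sends edges to edges. Composing it with a proper colouring of $K$ gives a proper colouring of $G$, so $\chi(G)\le\chi(K)$. Adjacent vertices have adjacent, hence distinct, images, so cliques map injectively to cliques and $\omega(G)\le\omega(K)$. In the other direction, if $H$ is an induced subgraph of $G$ then $\chi(H)\le\chi(G)$ and $\omega(H)\le\omega(G)$. The only other outside fact is the theorem of Mycielski (1955): for every $b\ge2$ there is a triangle-free graph with chromatic number exactly $b$.

## Near, middle and far pairs

Fix a graph $G$ and sort the pairs of distinct vertices by distance: *near* pairs (distance $1$), *middle* pairs (distance exactly $2$), and *far* pairs (distance at least $3$, including infinite distance). The edges of $G$ are the near pairs, and the edges of $\overline{G^2}$ are the far pairs. Taking complements on both sides of $G^2\cong\overline G$ gives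
$$G \text{ is squco}\iff \overline{G^2}\cong G\iff \text{the graph of far pairs is isomorphic to the graph of near pairs.}\tag{1}$$

Let us test (1) by hand. In $K_1$ there are no pairs, so $K_1$ is squco. In the 7-cycle on $\mathbb Z/7$, near pairs differ by $\pm1$, middle pairs by $\pm2$, far pairs by $\pm3$. The far pairs form the cycle $0,3,6,2,5,1,4,0$, which is again a 7-cycle, so $C_7$ is squco.

Small graphs fail quickly. Let $G$ be squco with at least two vertices.

* $G$ has an edge. If it were edgeless, $G^2$ would be edgeless while $\overline G$ would not.
* $G$ is connected. If not, all pairs between different components are far, so the graph of far pairs is connected (it contains a complete multipartite graph with at least two parts). By (1) it is isomorphic to $G$, a contradiction.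
* Since $G$ has an edge, (1) gives a far pair, so $G$ has diameter at least $3$.

On at most four vertices, a connected graph of diameter at least $3$ must be the path $P_4$, because a shortest path of length $3$ is induced and already uses four vertices. But $P_4$ has three near pairs and one far pair. So no graph on $2$, $3$ or $4$ vertices is squco.

We will keep the first bullet for later use:
$$\text{every squco graph other than } K_1 \text{ has an edge.}\tag{2}$$

## Two-colourings reversed by a permutation

To construct squco graphs, we turn (1) around. We do not choose $G$ and compute its far pairs. We decide in advance which pairs shall be near (colour $A$), which shall be far (colour $B$), and which shall be middle (no colour). We also decide in advance which permutation is to be the isomorphism.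

**Proposition 4.** Let $V$ be a finite nonempty set. Suppose some pairs of distinct elements of $V$ are coloured, each with $A$ or $B$, and that $\sigma$ is a permutation of $V$, such that:

* (C1) $\sigma$ maps the $A$-coloured pairs bijectively onto the $B$-coloured pairs;
* (C2) if $pq$ has colour $B$, there is no $z$ such that $pz$ and $qz$ both have colour $A$;
* (C3) if $p\ne q$ and $pq$ is uncoloured, there is $z$ such that $pz$ and $qz$ both have colour $A$.

Then the graph $G$ on $V$ whose edges are the $A$-coloured pairs is squco.

*Proof.* Pairs of colour $A$ have distance $1$. A pair of colour $B$ is nonadjacent and by (C2) has no common neighbour, so its distance is at least $3$. An uncoloured pair is nonadjacent and by (C3) has a common neighbour, so its distance is $2$. So the far pairs are exactly the $B$-coloured pairs, and by (C1) $\sigma$ is an isomorphism from $G$ to the graph of far pairs. By (1), $G$ is squco. $\qquad\blacksquare$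

Can we satisfy (C1)–(C3) with a rich graph of colour $A$? Suppose $\sigma$ is an involution, so that it swaps the two colours. Then (C2) forbids triangles coloured $A,A,B$, and applying $\sigma$ it also forbids triangles coloured $B,B,A$. So every fully coloured triangle must be monochromatic.

*First attempt: colour every pair.* This would make (C3) vacuous. But if all pairs are coloured and all triangles are monochromatic, then any two pairs sharing a vertex have the same colour, and hence only one colour occurs. That contradicts (C1) as soon as $|V|\ge2$. A lot of pairs must stay uncoloured.

*Second attempt: colour the edges of a triangle-free graph $Q$.* Now (C2) holds for free, whatever the colours are, because there are no coloured triangles at all. The trouble moves to (C3): every nonadjacent pair of $Q$ needs a common neighbour through two edges of colour $A$. Take $Q=C_5$. A nonadjacent pair $i,i+2$ has only one common neighbour, $i+1$, so both edges there must have colour $A$. Running over all $i$, every edge gets colour $A$, nothing is left for $B$, and (C1) fails.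

The attempt breaks because a nonadjacent pair has too few common neighbours. With many common neighbours we could colour the edges at random, and each common neighbour would have a chance of $\frac14$ to work. There is an easy way to get many common neighbours without creating triangles: replace every vertex of $Q$ by many copies. The involution can be built in the same way, by doubling every copy and letting $\sigma$ exchange the two halves. The colours are then chosen at random subject to $\sigma$ swapping them. Nothing stops us from fixing in advance the colours on one small copy of $Q$ to be all $A$, which puts $Q$ itself inside $G$. This is the whole mechanism for Theorem 1.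

For Theorem 2 the graph $H$ may contain triangles, so we also need pairs whose colour is fixed and not random. We set up the framework to allow both at once.

## Templates

**Definition.** A *template* is a finite nonempty set $T$ together with an assignment of one of the types $A,B,R,N$ to every unordered pair of distinct elements of $T$, and a permutation $\tau$ of $T$ with $\tau^2=\mathrm{id}$, such that $\tau$ maps type-$A$ pairs to type-$B$ pairs and vice versa, preserves types $R$ and $N$, and the following hold.

* (T1) If $u,v,w$ are distinct and none of $uv,vw,uw$ has type $N$, then all three pairs have type $A$ or all three have type $B$.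
* (T2) If $u=v$, or $uv$ has type $N$, then there is $w\in T$ such that $uw$ and $vw$ both have type $R$.
* (T3) No pair $\{t,\tau t\}$ with $\tau t\ne t$ has type $R$.

We write $T_{A\cup R}$ for the graph on $T$ whose edges are the pairs of type $A$ or $R$.

Read $A$ and $B$ as "always this colour", $R$ as "random", $N$ as "no colour". Condition (T1) will give (C2), and (T2) will give (C3). The case $u=v$ in (T2) is there because two copies of the same element will form an uncoloured pair. Condition (T3) ensures that no random pair is mapped to itself by $\sigma$, since such a pair could not change colour.

Small examples, where only $R$ and $N$ occur and $\tau=\mathrm{id}$ unless stated: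

* $T=\{u,w\}$ with $uw$ of type $R$ is a template: (T1) and (T3) are vacuous, and in (T2) each element has the other as its $w$.
* The edges of $C_5$ of type $R$, non-edges of type $N$: a template. There are no triangles, every vertex has a neighbour, and every non-edge has a common neighbour.
* The edges of the path $P_4=abcd$ of type $R$: not a template, since $a,d$ have no common neighbour, so (T2) fails.
* $T=\{u,w\}$ with $uw$ of type $R$ and $\tau$ exchanging $u$ and $w$: not a template, (T3) fails.

Here is the statement that turns templates into squco graphs.

**Lemma 5.** Let $T$ be a template and let $R_0$ be any set of type-$R$ pairs. Then there is a squco graph $G$ such that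

1. there is a homomorphism $G\to T_{A\cup R}$; hence $\chi(G)\le\chi(T_{A\cup R})$ and $\omega(G)\le\omega(T_{A\cup R})$;
2. $G$ contains as an induced subgraph the graph on vertex set $T$ whose edges are the type-$A$ pairs and the pairs in $R_0$.

So part 1 bounds $\chi$ and $\omega$ from above, and part 2 lets us plant a subgraph that bounds them from below.

## The random blow-up of a template

We prove Lemma 5.

**Step 1: the vertex set, the involution and the colours that are forced.** The purpose of this step is to fix everything that is not random. Let $m\ge2$, to be chosen later, and put
$$V=T\times\{1,\dots,m\}\times\{0,1\},\qquad \sigma(t,r,i)=(\tau t,r,1-i).$$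
Then $\sigma^2=\mathrm{id}$, and $\sigma$ has no fixed point because it changes the third coordinate. Let $p=(t,r,i)$ and $q=(s,l,j)$ be distinct.

* If $t=s$, or if $ts$ has type $N$, the pair $pq$ is uncoloured.
* If $ts$ has type $A$ (respectively $B$), the pair $pq$ gets colour $A$ (respectively $B$).
* If $ts$ has type $R$, we call $pq$ an *$R$-pair*. It will get colour $A$ or $B$ in Step 3.

**Step 2: $\sigma$ moves every $R$-pair.** This step makes it possible for $\sigma$ to reverse all random colours. Since $\tau$ preserves type $R$, $\sigma$ permutes the $R$-pairs. Suppose $\sigma$ maps an $R$-pair $\{p,q\}$ to itself. As $\sigma$ has no fixed point, $q=\sigma p$, so $s=\tau t$. Because $pq$ is an $R$-pair, $t\ne s=\tau t$ and $\{t,\tau t\}$ has type $R$. This contradicts (T3). So the $R$-pairs split into orbits $\{e,\sigma e\}$ of size exactly $2$.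

**Step 3: colouring the $R$-pairs.** Here we choose the random colours and plant the subgraph of part 2. Let $T_0=\{(t,1,0):t\in T\}$. For each $R$-pair inside $T_0$, say $\{(t,1,0),(s,1,0)\}$, we prescribe colour $A$ if $ts\in R_0$ and colour $B$ otherwise, and give the opposite colour to its $\sigma$-image. Is this consistent? The image lies in $\sigma T_0$, where the third coordinate is $1$, so it is not inside $T_0$. Hence distinct $R$-pairs inside $T_0$ lie in distinct orbits, and no orbit receives two prescriptions. In every other orbit $\{e,\sigma e\}$ we toss a fair coin, independently of all other orbits: either $e$ gets $A$ and $\sigma e$ gets $B$, or the other way round.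

So the colour of any single $R$-pair in a non-prescribed orbit is $A$ with probability $\frac12$, and the colours of $R$-pairs taken from *distinct* non-prescribed orbits are independent.

**Step 4: (C1) and (C2) hold for every outcome.** We verify the two conditions that do not depend on luck.

For (C1): a pair coloured $A$ because of its type is mapped by $\sigma$ to a pair whose $T$-coordinates form a type-$B$ pair, and conversely; for $R$-pairs the two members of each orbit have opposite colours. So $\sigma$ maps $A$-coloured pairs to $B$-coloured pairs and $B$-coloured pairs to $A$-coloured pairs. Since $\sigma$ is an involution, this is a bijection from the former to the latter.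

For (C2): let three vertices be pairwise coloured. Their $T$-coordinates are pairwise distinct and no two of them form a type-$N$ pair. By (T1) all three types are $A$ or all three are $B$, so all three colours agree. In particular, a $B$-coloured pair has no vertex joined to both its members by colour $A$.

**Step 5: the candidates for a common neighbour of one uncoloured pair.** To prepare (C3), we produce many independent chances for a fixed pair. Let $p=(t,r,i)$ and $q=(s,l,j)$ be distinct and uncoloured, so $t=s$ or $ts$ has type $N$. By (T2) choose $w\in T$ with $tw$ and $sw$ of type $R$; in particular $w\ne t,s$. Put
$$w_n=(w,n,0)\qquad(2\le n\le m).$$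
The $2(m-1)$ pairs $pw_n$, $qw_n$ are $R$-pairs. They are distinct, because $p\ne q$, the $w_n$ are distinct, and neither $p$ nor $q$ is any $w_n$ (the $T$-coordinates differ).

*They lie in distinct orbits.* Otherwise there are $f=\{y,w_n\}$ and $f'=\{y',w_{n'}\}$ with $y,y'\in\{p,q\}$ and $f'=\sigma f=\{\sigma y,\sigma w_n\}$. The third coordinate of $\sigma w_n$ is $1$ and that of $w_{n'}$ is $0$, so $\sigma w_n\ne w_{n'}$, and therefore $\sigma y=w_{n'}$. Comparing $T$-coordinates, $y$ has $T$-coordinate $\tau w$. But $f=\{y,w_n\}$ is an $R$-pair, so $\tau w\ne w$ and $\{\tau w,w\}$ has type $R$. This contradicts (T3).

*None of the orbits is prescribed.* Both pairs in a prescribed orbit consist of vertices with second coordinate $1$, while $w_n$ has second coordinate $n\ge2$. (This is why we started with $n=2$.)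

So the $2(m-1)$ colours are independent and uniform. For a given $n$, the probability that $pw_n$ and $qw_n$ are both $A$ is $\frac14$. Hence
$$\Pr\bigl(\text{no } n \text{ has } pw_n,\,qw_n \text{ both of colour } A\bigr)=\left(\tfrac34\right)^{m-1}.\tag{3}$$

**Step 6: all uncoloured pairs at once.** This step gives (C3). There are fewer than $|V|^2=(2m|T|)^2$ uncoloured pairs. By (3) and the union bound, the probability that (C3) fails for some pair is less than
$$(2m|T|)^2\left(\tfrac34\right)^{m-1}$$
if there are uncoloured pairs (there are: take two copies of the same element). With $T$ fixed, this tends to $0$ as $m\to\infty$, since it is a polynomial in $m$ times a decaying exponential. Fix $m$ so large that it is less than $1$. Then some outcome of the coin tosses satisfies (C3). Fix such an outcome.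

**Step 7: reading off the conclusions.** We now collect what Lemma 5 asserts. Let $G$ be the graph of $A$-coloured pairs. By Steps 4 and 6 and Proposition 4, $G$ is squco.

Part 1: an $A$-coloured pair has $T$-coordinates forming a pair of type $A$ or $R$. So $(t,r,i)\mapsto t$ is a homomorphism $G\to T_{A\cup R}$.

Part 2: identify $t$ with $(t,1,0)$. Inside $T_0$, a pair is $A$-coloured exactly when it comes from a type-$A$ pair or from a pair in $R_0$. So $T_0$ induces the stated graph. $\qquad\blacksquare$

## Triangle-free templates and the proof of Theorem 1

A triangle-free graph gives a template with only random pairs, provided that (T2) holds. Nonadjacent vertices have common neighbours exactly when the graph is *maximal* triangle-free.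

**Step 1: a maximal triangle-free graph.** We arrange the condition (T2). By Mycielski's theorem there is a triangle-free graph $M$ with $\chi(M)\ge\max(k,2)$. Add edges on the same vertex set, as long as no triangle arises, until this is no longer possible; call the result $Q$. Then $Q$ is triangle-free, $\chi(Q)\ge\chi(M)\ge k$, and $Q$ has at least two vertices. If $u,v$ are distinct and nonadjacent in $Q$, adding $uv$ creates a triangle, and that triangle contains $uv$; so $u$ and $v$ have a common neighbour. Also no vertex $u$ is isolated: take any other vertex $v$; then $u$ is adjacent to $v$ or has a common neighbour with it.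

**Step 2: the template.** We check the axioms. Let $T=V(Q)$, $\tau=\mathrm{id}$, edges of $Q$ of type $R$, non-edges of type $N$. There are no pairs of type $A$ or $B$, so the conditions on $\tau$ hold. (T1) holds because $Q$ has no triangle. (T2) is what Step 1 gave: a common neighbour for non-edges, a neighbour when $u=v$. (T3) is vacuous.

**Step 3: the conclusion.** We apply Lemma 5 with $R_0=E(Q)$. By part 2, the squco graph $G$ contains $Q$ as an induced subgraph, so $\chi(G)\ge\chi(Q)$. By part 1, there is a homomorphism $G\to T_{A\cup R}=Q$, so $\chi(G)\le\chi(Q)$ and $\omega(G)\le\omega(Q)\le2$. So $G$ is triangle-free with $\chi(G)=\chi(Q)\ge k$. $\qquad\blacksquare$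

No constant $c$ can therefore satisfy $\chi(G)\le c$ for all squco graphs. The question is settled, and the rest of the talk is about Theorem 2.

## Why triangles of $H$ need fixed colours and a moving $\tau$

Could we plant an arbitrary $H$ in the same way, giving type $R$ to its edges with $\tau=\mathrm{id}$? If $H$ has a triangle $uvw$, condition (T1) fails, and this is not an artefact of the definition. Look at the copies $u_i,v_i,w_i$ ($i=0,1$) of the three vertices in one layer of the blow-up. All pairs of copies of different vertices are coloured, and $\sigma$ exchanges the indices $0$ and $1$ and swaps the colours. Suppose all coloured triangles are monochromatic. By exchanging the two indices if necessary, let $u_0v_0$ have colour $A$. The triangles $u_0v_0w_0$ and $u_0v_0w_1$ are then entirely of colour $A$. So $u_0w_1$ has colour $A$, and hence its image $u_1w_0$ has colour $B$. But $v_0w_0$ has colour $A$, so the triangle $u_1v_0w_0$ has two colours. Random or not, every choice fails.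

So the edges of $H$ get the fixed type $A$. Then $\tau$ must carry them to pairs of type $B$, and the natural choice is a second copy $H'$ of $H$, with edges of type $B$, exchanged with $H$ by $\tau$. Write $C$ for the union of the two vertex sets. What is missing is (T2): pairs of type $N$ inside $C$, and single elements of $C$, need a common $R$-neighbour.

We supply these by adding *witnesses*. For each independent set $I\subseteq C$ with $|I|\le2$, add a new element joined by type $R$ to the elements of $I$. Independence of $I$ keeps (T1) alive. But now the witnesses need common $R$-neighbours as well. If $I$ and $J$ share an element $c$, that $c$ serves both. If $I\cap J=\emptyset$, we could try to make the pair of witnesses itself type $R$. Doing so for all disjoint $I,J$ fails at once: the witnesses of three pairwise disjoint sets would form a triangle of type $R$, against (T1).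

The remedy is to give each witness a second label. A witness is a pair $(o,I)$, where $o$ is a vertex of an auxiliary triangle-free graph $O$, and
$$\{(o,I),(o',J)\}\ \text{has type } R\iff oo'\in E(O)\text{ and } I\cap J=\emptyset.\tag{4}$$
A triangle of witnesses would give a triangle of $O$. And if two labels $o,o'$ are equal or nonadjacent with a common neighbour $o''$ in $O$, then $(o'',\emptyset)$ is a common $R$-neighbour, because the empty set is disjoint from everything.

How simple can $O$ be? If we only want to embed $H$, a single edge $O=K_2$ with vertices $1,2$ suffices. For $c,c'\in C$ equal or of type $N$, use $(1,\{c,c'\})$. For $c\notin I$, the elements $c$ and $(o,I)$ have the common $R$-neighbour $(o',\{c\})$ with $o'\ne o$. For $(o,I)$ and $(o,J)$, use $(o',\emptyset)$. For $(1,I)$ and $(2,J)$ of type $N$, use some $c\in I\cap J$. But to colour $T_{A\cup R}$ we would colour $C$ by a proper colouring of $H$ and spend two new colours on the witnesses, which gives $\chi(G)\le\chi(H)+2$. Theorem 2 asks for $\chi(G)=\chi(H)$ when $\chi(H)\ge2$.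

So the witnesses must reuse the colours of $H$. A witness of $I$ is adjacent to the at most two elements of $I$, so one of *three* colours is always free for it. Let $\lambda$ be a proper colouring of $O$ with colours $1,2,3$. We give the witness $(o,I)$ the colour $\lambda(o)$, and admit $(o,I)$ only if $\lambda(o)$ does not occur on $I$. This needs $\chi(H)\ge3$; the case $\chi(H)\le2$ is easier and treated separately. It also makes new demands on $O$. For $c$ and $(o,I)$ with $c\notin I$ we want the witness $(o',\{c\})$ with $oo'\in E(O)$, and now it must satisfy $\lambda(o')\ne$ the colour of $c$. Therefore every $o$ should have neighbours in *both* other colour classes.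

The 5-cycle does not meet this demand. It is triangle-free, and equal or nonadjacent vertices have common neighbours. But a proper $3$-colouring of $C_5$ with all colours in use has classes of sizes $2,2,1$. After removing the vertex whose colour occurs once, a path coloured $a,b,a,b$ remains, and its second vertex sees only colour $a$. A larger graph is needed.

## A triangle-free graph on 20 vertices with three colour classes

Let $V(O)=X\cup Y\cup Z$ with
$$X=\{x_1,\dots,x_5\},\quad Y=\{y_1,\dots,y_5\},\quad Z=\{z_e: e\subset\{1,\dots,5\},\ |e|=2\}.$$
The edges are:

* $x_iy_i$ for all $i$;
* $y_iz_e$ whenever $i\in e$;
* $x_iz_e$ whenever $i\notin e$.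

Let $\lambda=1,2,3$ on $X,Y,Z$ respectively. For instance $z_{12}$ is adjacent to $y_1,y_2,x_3,x_4,x_5$. So $Y$ sees $Z$ by membership and $X$ sees $Z$ by non-membership. For each $i$ and $e$, exactly one of $x_i,y_i$ is adjacent to $z_e$.

**(O1)** *$\lambda$ is a proper colouring, and every vertex has neighbours in both other classes.* No edge lies within a class. The vertex $x_i$ is adjacent to $y_i$ and to $z_e$ for any $e\not\ni i$. The vertex $y_i$ is adjacent to $x_i$ and to $z_e$ for any $e\ni i$. The vertex $z_e$ is adjacent to $y_i$ for $i\in e$ and to $x_i$ for $i\notin e$.

**(O2)** *$O$ is triangle-free.* By (O1) a triangle has one vertex in each class, say $x_i,y_j,z_e$. Then $i=j$ from $x_iy_j$, $i\in e$ from $y_iz_e$, and $i\notin e$ from $x_iz_e$, a contradiction.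

**(O3)** *Any two vertices that are equal or nonadjacent have a common neighbour.* We go through the cases.

* $x_i,x_j$ (possibly $i=j$): take $z_e$ with $e\cap\{i,j\}=\emptyset$; at least three indices are available for $e$.
* $y_i,y_j$ (possibly $i=j$): take $z_e$ with $\{i,j\}\subseteq e$.
* $z_e,z_f$ (possibly $e=f$): take $x_i$ with $i\notin e\cup f$, which exists since $|e\cup f|\le4$.
* $x_i,y_j$ with $i\ne j$: take $z_e$ with $j\in e$ and $i\notin e$.
* $x_i,z_e$ nonadjacent, that is, $i\in e$: take $y_i$.
* $y_i,z_e$ nonadjacent, that is, $i\notin e$: take $x_i$.

## Proof of Theorem 2 when $\chi(H)\le2$

**Step 1: the template.** The aim is a template whose graph $T_{A\cup R}$ is bipartite. Adding isolated vertices to $H$ if necessary, we may write $V(H)=U\cup W$ with $U,W$ disjoint, nonempty and independent; an induced copy of the enlarged graph contains an induced copy of the original one, and the values $\max(2,\chi(H))=\max(2,\omega(H))=2$ are unaffected. Let $T=U\cup W$, $\tau=\mathrm{id}$, let all pairs between $U$ and $W$ have type $R$ and all other pairs type $N$. (T1) holds because three elements cannot be pairwise of type $R$. (T2): if $u,v$ are equal or of type $N$, they lie on the same side, and any $w$ on the opposite side works. (T3)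 is vacuous.

**Step 2: the conclusion.** Lemma 5 with $R_0=E(H)$ gives a squco graph $G$ that contains $H$ as an induced subgraph. It maps homomorphically to a complete bipartite graph, so $\chi(G)\le2$. It has at least two vertices, so by (2) it has an edge, and $2\le\omega(G)\le\chi(G)\le2$. $\qquad\blacksquare$

## Proof of Theorem 2 when $\chi(H)\ge3$

Let $h=\chi(H)\ge3$.

**Step 1: the template.** We write down the construction planned above. Let $H'$ be a disjoint copy of $H$ with isomorphism $v\mapsto v'$. Put $C=V(H)\cup V(H')$, and let $F$ be the graph on $C$ with edge set $E(H)\cup E(H')$. Let $\varphi$ be a proper colouring of $H$ with colours $1,\dots,h$, extended by $\varphi(v')=\varphi(v)$. With $O$ and $\lambda$ as in the previous construction, let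
$$T=C\ \cup\ \{(o,I):\ o\in V(O),\ I\subseteq C\text{ independent in }F,\ |I|\le2,\ \lambda(o)\notin\varphi(I)\}.$$
The types are as follows.

* Pairs in $E(H)$ have type $A$; pairs in $E(H')$ have type $B$.
* Type $R$ are the pairs $\{c,(o,I)\}$ with $c\in I$, and the pairs $\{(o,I),(o',J)\}$ with $oo'\in E(O)$ and $I\cap J=\emptyset$, as in (4).
* All other pairs have type $N$.

Let $\tau$ exchange $v\leftrightarrow v'$ and map $(o,I)\mapsto(o,\tau I)$.

As an example, suppose $H=K_3$ on $a,b,c$ with colours $1,2,3$. The set $I=\{a,b'\}$ is independent in $F$ and $\varphi(I)=\{1,2\}$, so its witnesses are the elements $(z_e,\{a,b'\})$, with colour $3$. The set $\{a,a'\}$ has witnesses $(y_i,\{a,a'\})$ and $(z_e,\{a,a'\})$. The empty set has all twenty witnesses $(o,\emptyset)$.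

**Step 2: $\tau$ is admissible, and (T3).** We check the conditions that involve $\tau$. The exchange $v\leftrightarrow v'$ is an automorphism of $F$ that preserves $\varphi$. So if $I$ is independent with $|I|\le2$ and $\lambda(o)\notin\varphi(I)$, the same holds for $\tau I$, and $\tau$ is well defined on $T$. Clearly $\tau^2=\mathrm{id}$. It exchanges $E(H)$ with $E(H')$, so it exchanges types $A$ and $B$. It preserves the relations $c\in I$ and $I\cap J=\emptyset$ and leaves $o$ unchanged, so it preserves type $R$, and hence type $N$.

For (T3): $\{v,v'\}$ is a pair inside $C$ that is not an edge of $F$, so it has type $N$. If $(o,\tau I)\ne(o,I)$, the pair $\{(o,I),(o,\tau I)\}$ has type $N$, because $O$ has no loop at $o$.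

**Step 3: (T1).** We check that triangles of non-$N$ type are only those of $H$ and $H'$. Take three distinct elements, pairwise of non-$N$ type, and distinguish how many lie in $C$.

* *Three.* They form a triangle of $F$. There are no edges of $F$ between $H$ and $H'$, so it lies in $H$ (all type $A$) or in $H'$ (all type $B$), as (T1) demands.
* *Two*, $c$ and $c'$, with one $(o,I)$. Then $c,c'\in I$. Also $cc'$ has type $A$ or $B$, so it is an edge of $F$. This contradicts the independence of $I$.
* *One*, $c$, with $(o,I)$ and $(o',J)$. Then $c\in I$ and $c\in J$, but $I\cap J=\emptyset$ since the two witnesses form a type-$R$ pair. Contradiction.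
* *None.* The three first labels are pairwise adjacent in $O$, contradicting (O2).

**Step 4: (T2).** We find a common $R$-neighbour $w$ for any two elements that are equal or form a type-$N$ pair.

* *$c,c'\in C$, equal or of type $N$.* Then $\{c,c'\}$ is independent in $F$ and has at most two elements. Choose $o\in V(O)$ with $\lambda(o)\in\{1,2,3\}\setminus\{\varphi(c),\varphi(c')\}$, which is possible since each of the three classes of $O$ is nonempty. Then $w=(o,\{c,c'\})$ is an element of $T$, and $cw$, $c'w$ have type $R$.
* *$c\in C$ and $(o,I)$, of type $N$.* Then $c\notin I$. By (O1), $o$ has neighbours in two different classes, so it has a neighbour $o'$ with $\lambda(o')\ne\varphi(c)$. Then $w=(o',\{c\})$ is an element of $T$. The pair $cw$ has type $R$ because $c\in\{c\}$. The pair $\{(o,I),w\}$ has type $R$ because $oo'\in E(O)$ and $I\cap\{c\}=\emptyset$.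
* *$(o,I)$ and $(o',J)$, equal or of type $N$, with $o,o'$ equal or nonadjacent.* By (O3) they have a common neighbour $o''$. Then $w=(o'',\emptyset)$ is an element of $T$, and it forms type-$R$ pairs with both.
* *$(o,I)$ and $(o',J)$, with $oo'\in E(O)$.* Then the two elements are not equal, so the pair has type $N$. By (4) this is only possible if $I\cap J\ne\emptyset$. Take $w=c$ for some $c\in I\cap J$.

So $T$ is a template. Let $G$ be the squco graph from Lemma 5 with $R_0=\emptyset$.

**Step 5: $G$ contains $H$.** This gives the lower bounds. By part 2 of Lemma 5, $G$ has an induced subgraph on $T$ whose edges are the type-$A$ pairs. A pair inside $V(H)\subseteq T$ has type $A$ if it is an edge of $H$, and type $N$ otherwise. So $V(H)$ induces exactly $H$, and $\chi(G)\ge h$, $\omega(G)\ge\omega(H)$.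

**Step 6: $\chi(G)\le h$.** We colour $T_{A\cup R}$ with $h$ colours, which suffices by part 1 of Lemma 5. Colour $c\in C$ by $\varphi(c)$ and $(o,I)$ by $\lambda(o)$. Since $h\ge3$, only colours $1,\dots,h$ occur. The edges of $T_{A\cup R}$ are of three kinds. Edges of $H$ are properly coloured by $\varphi$. For $c\in I$, the definition of $T$ says $\lambda(o)\notin\varphi(I)$, so $\varphi(c)\ne\lambda(o)$. For $oo'\in E(O)$, $\lambda(o)\ne\lambda(o')$ by (O1). Edges of $H'$ have type $B$ and are not in $T_{A\cup R}$.

**Step 7: $\omega(G)\le\omega(H)$.** We bound the cliques of $T_{A\cup R}$, which again suffices by part 1. Let $K$ be a clique of $T_{A\cup R}$ with at least three elements. Any three of its elements are pairwise of type $A$ or $R$, so by (T1) all three pairs have type $A$. Every pair in $K$ lies in such a triple, so all pairs in $K$ have type $A$, that is, $K$ is a clique of $H$. Hence $\omega(G)\le\max(2,\omega(H))$. Since $\chi(H)\ge3$, $H$ has an edge, so $\omega(H)\ge2$ and $\omega(G)\le\omega(H)$.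

Together, $\chi(G)=h=\max(2,\chi(H))$ and $\omega(G)=\omega(H)=\max(2,\omega(H))$. $\qquad\blacksquare$

## The pairs $(\omega,\chi)$, and why the value $2$ cannot be lowered

*Proof of Corollary 3.* The first statement is part of Theorem 2. For the second, let $G\ne K_1$ be squco. By (2) it has an edge, so $2\le\omega(G)\le\chi(G)$.

Conversely, let $2\le a\le b$ be integers. By Mycielski's theorem there is a triangle-free graph with chromatic number exactly $b$. Let $H$ be its disjoint union with $K_a$. The clique number of a disjoint union is the maximum over the parts, and so is the chromatic number. The triangle-free part has clique number at most $2\le a$, so $\omega(H)=a$; and $\chi(H)=\max(a,b)=b$. Theorem 2 gives a squco graph $G$ with $\omega(G)=\max(2,a)=a$ and $\chi(G)=\max(2,b)=b$. Since $\omega(G)\ge2$, $G\ne K_1$. $\qquad\blacksquare$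

*Optimality of Theorem 2.* Let $|V(H)|\ge2$, and let $G$ be any squco graph containing $H$ as an induced subgraph. Then $G\ne K_1$, so $G$ has an edge by (2), and $\chi(G)\ge2$, $\omega(G)\ge2$. Moreover $\chi(G)\ge\chi(H)$ and $\omega(G)\ge\omega(H)$. So the graph $G$ of Theorem 2 makes both parameters as small as possible, simultaneously, whenever $|V(H)|\ge2$. For $H=K_1$ the restriction is needed, because $K_1$ is itself squco, with $\chi=\omega=1$.
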